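# A compact five-dimensional anti de Sitter spacetime that is not standard

## 1. Lattices in $U(1,2)$ acting on $\mathbf H^{1,4}$

Let $\langle\,,\rangle$ be a quadratic form on $\mathbf R^{2+n}$ with $2$ minus and $n$ plus signs; the resulting space is written $\mathbf R^{2,n}$. Put
$$\mathbf H^{1,n}=\{x\in\mathbf R^{2,n}:\langle x,x\rangle=-1\}.$$
Writing $x=(x',x'')\in\mathbf R^2\times\mathbf R^n$, the equation is $|x'|^2=1+|x''|^2$, so $x\mapsto(x'/|x'|,x'')$ is a diffeomorphism $\mathbf H^{1,n}\cong S^1\times\mathbf R^n$. The tangent space at $x$ is $x^\perp$, of signature $-+\cdots+$, so $\mathbf H^{1,n}$ is a Lorentz manifold of dimension $n+1$. It is the identity component of $SO(2,n)/SO(1,n)$, and its curvature is a negative constant. Its universal cover $\widetilde{\mathbf H^{1,n}}\cong\mathbf R^{n+1}$ carries the lifted metric.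

**Definition.** A *compact anti de Sitter (AdS) spacetime* is a compact Lorentz manifold of constant negative curvature. Algebraically it is a quotient $\Gamma\backslash\widetilde{\mathbf H^{1,n}}$, with $\Gamma$ a discrete group of isometries acting properly, freely and cocompactly. It is *standard* if, after passing to a finite-index subgroup, $\Gamma$ is a cocompact lattice in a connected Lie subgroup $G\subset\mathrm{Isom}(\widetilde{\mathbf H^{1,n}})$ that acts properly and cocompactly on $\widetilde{\mathbf H^{1,n}}$.

Compact quotients exist if and only if $n$ is even, $n=2d$. The examples rest on an observation of Kulkarni about $U(1,d)\subset SO(2,2d)$. We prove the case $d=2$; the argument is the same for every $d$.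

**Proposition 1.1.** Let $\Gamma_0\subset U(1,2)$ be a torsion-free cocompact lattice. Then $\Gamma_0$ acts properly, freely and cocompactly on $\mathbf H^{1,4}$, and $\Gamma_0\backslash\mathbf H^{1,4}$ is a standard compact AdS spacetime.

*Proof.* View $\mathbf R^{2,4}$ as $\mathbf C^{1,2}$ with the Hermitian form $-|z_0|^2+|z_1|^2+|z_2|^2$, so that $U(1,2)\subset SO(2,4)$. If $z$ has norm $-1$, then $z^\perp$ is a positive definite complex plane, and Gram–Schmidt completes $z$ to an orthonormal basis. So $U(1,2)$ is transitive on $\mathbf H^{1,4}$, with stabilizer $U(2)$. A Lie group acts properly on its quotient by a compact subgroup. Hence $\Gamma_0$ acts properly, and cocompactly because $\Gamma_0\backslash U(1,2)$ is compact. Point stabilizers in $\Gamma_0$ are discrete and compact, so finite, so trivial.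

For standardness, let $\hat G$ and $\Gamma$ be the groups of all lifts to $\widetilde{\mathbf H^{1,4}}$ of elements of $U(1,2)$ and of $\Gamma_0$. The group $\hat G$ is an extension of the connected group $U(1,2)$ by the deck group $\mathbf Z$. The path of scalars $e^{it}$, $0\le t\le2\pi$, lifts to a path in $\hat G$ starting at the identity. It ends at a deck transformation, namely the one given by the loop $e^{it}x$, which generates $\pi_1(\mathbf H^{1,4})=\mathbf Z$. So the deck group lies in the identity component, and $\hat G$ is connected. It is transitive on $\widetilde{\mathbf H^{1,4}}$. An element of $U(1,2)$ fixing $x$ has exactly one lift fixing a given point over $x$, so the stabilizers in $\hat G$ are copies of $U(2)$, and $\hat G$ acts properly. Finally $\Gamma\backslash\hat G=\Gamma_0\backslash U(1,2)$ is compact and $\Gamma$ is discrete. $\square$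

Geometrically, $z\mapsto\mathbf Cz$ makes $\mathbf H^{1,4}$ a circle bundle over the ball $\mathbf B^2$ of negative lines, and the quotient is a circle bundle over $\Gamma_0\backslash\mathbf B^2$. The problem is: *is every compact AdS spacetime of dimension $>3$ standard?*

**Theorem 1.** There is a smooth projective surface $Y$ (explicit, Section 9) and a faithful $\rho:\pi_1(Y)\to O(2,4)$ such that $\rho(\pi_1Y)$ acts properly, freely and cocompactly on $\mathbf H^{1,4}$, and the compact AdS spacetime $\rho(\pi_1Y)\backslash\mathbf H^{1,4}$ is not standard.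

So the answer is no. None of the finite covers of this example is standard either. Whether non-standard examples exist for even $n\ge6$ is not decided here.

Two things change when we leave Proposition 1.1. We keep a circle bundle over a compact $4$-manifold, but no transitive group with compact stabilizers tells us that the action is proper. And we must produce a holonomy group that no proper connected subgroup contains, not even virtually. Section 2 deals with the first point in general.

## 2. Flat $\mathbf R^{2,n}$-bundles with a negative plane subbundle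

Let $(U,D)$ be a flat real vector bundle over a manifold $Y$ with a parallel form of signature $(2,n)$, and let $U=P\oplus N$ be an orthogonal splitting with $P$ negative definite of rank $2$ and $N$ positive definite. For a tangent vector $v$ and a section $s$ of $P$ put
$$B(v)s=(D_vs)_N .$$
If $f$ is a function, $D_v(fs)=df(v)s+fD_vs$, whose first term lies in $P$. So $B(v)\in\mathrm{Hom}(P,N)$ is a tensor, a kind of second fundamental form of $P$.

**Example 2.1 (the ball).** Let $\Gamma_0$ be as in Proposition 1.1. The kernel of $U(1,2)\to PU(1,2)$ is compact and meets $\Gamma_0$ in a finite, hence trivial, group. The image of $\Gamma_0$ is discrete and torsion-free, so it acts freely on $\mathbf B^2$. Let $Y=\Gamma_0\backslash\mathbf B^2$, $U$ the flat $\mathbf C^{1,2}$-bundle, and $P$ the tautological negative line. Since $T_\ell\mathbf B^2=\mathrm{Hom}_{\mathbf C}(\ell,\ell^\perp)$, the map $B(v)$ is $v$ itself, a nonzero complex linear map on a line. So $B(v)$ is injective for $v\neq0$.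

**Example 2.2 (a product, where things go wrong).** Let $C_i=\Gamma_i\backslash\mathbf H^2$, $i=1,2$, be compact hyperbolic surfaces, $U_i$ the flat $\mathbf R^{1,2}$-bundle over $C_i$ (hyperboloid model), and $P_i\subset U_i$ the tautological negative line. On $C_1\times C_2$ take $U=U_1\oplus U_2$, of signature $(2,4)$, and $P=P_1\oplus P_2$. If $v$ is tangent to $C_1$, then $B(v)$ kills $P_2$. The holonomy group $\Gamma_1\times\Gamma_2$ indeed does not act properly on $\mathbf H^{1,4}$: the infinite group $1\times\Gamma_2$ fixes every point $(x_1,0)$ with $\langle x_1,x_1\rangle=-1$.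

So injectivity of $B(v)$ is the condition to watch. It is sufficient.

**Proposition A.** Let $Y$ be a compact connected $n$-manifold, and $(U,D)$, $U=P\oplus N$ as above over $Y$. Assume $B(v)$ is injective for all $v\ne0$. Let $S(\tilde P)$ be the unit circle bundle of $P$ pulled back to the universal cover $\tilde Y$. Then
$$\mathrm{dev}:S(\tilde P)\to\mathbf H^{1,n},\qquad (y,s)\mapsto s\ \text{ (in the flat trivialization)},$$
is an equivariant diffeomorphism. Hence the holonomy $\rho$ is faithful, and $\rho(\pi_1Y)$ acts properly, freely and cocompactly on $\mathbf H^{1,n}$.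

*Proof.* Norms $|\cdot|$ on $P$ and $N$ are taken positive.

**Step 1: dev is a local diffeomorphism.** Both sides have dimension $n+1$. At $(y,s)$ the vertical direction maps onto the line $P_y\cap s^\perp$. Lift $v\in T_yY$ horizontally for the connection that $D$ induces on $P$: the section $s$ then moves with $(D_vs)_P=0$, so $d(\mathrm{dev})$ sends the lift to $B(v)s\in N_y$. By hypothesis $B(v)s\ne0$ for $v\neq0$, so $v\mapsto B(v)s$ is an injective linear map between $n$-dimensional spaces. Thus $d(\mathrm{dev})$ is onto $(P_y\cap s^\perp)\oplus N_y=s^\perp=T_s\mathbf H^{1,n}$.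

**Step 2: preimages become zeros of a section.** View $x\in\mathbf H^{1,n}$ as a parallel section over $\tilde Y$ and split $x=x_P+x_N$, so $|x_P|^2=1+|x_N|^2$. Then $x\in S(\tilde P)_y$ exactly when $x_N(y)=0$. So we must show that $x_N$ has exactly one zero. The $N$-component of $Dx=0$ is
$$\nabla^N_vx_N=-B(v)x_P ,\tag{2.1}$$
where $\nabla^N$ is the metric connection induced on $N$.

**Step 3: a gradient estimate.** Fix a metric on $Y$ and lift it to the complete manifold $\tilde Y$. For unit $m\in N_y$, $s\in P_y$ the map $v\mapsto B(v)s$ is onto $N_y$, so $\sup_{|v|=1}|\langle m,B(v)s\rangle|>0$. By compactness of $Y$ this is $\ge c$ for one constant $c>0$. Let $r=\operatorname{arcsinh}|x_N|$. Where $r>0$, (2.1) gives $d|x_N|(v)=-\langle B(v)x_P,x_N/|x_N|\rangle$, hence $|\nabla|x_N||\ge c|x_P|=c\sqrt{1+|x_N|^2}$, that is, $|\nabla r|\ge c$.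

**Step 4: zeros exist.** On $\{r>0\}$ let $\xi=-\nabla r/|\nabla r|^2$. It is smooth, $|\xi|\le1/c$, and $dr(\xi)=-1$. Along the trajectory of $y$ we have $r=r(y)-t$, so its maximal time $T$ is at most $r(y)$. The trajectory has finite length, so by completeness it converges as $t\to T$. If $r>0$ at the limit, the trajectory could be continued. So $T=r(y)$, and the trajectory converges to a zero of $x_N$.

**Step 5: the zero is unique.** Let $z$ be a zero. By (2.1) the derivative of $x_N$ at $z$ is $-B(\cdot)x_P$, which is invertible. So $z$ lies in an open coordinate ball $V_0$ with compact closure in which $z$ is the only zero. Take $0<\varepsilon<\min_{\partial V_0}r$ and let $V$ be the component of $\{r<\varepsilon\}$ containing $z$. It is connected and misses $\partial V_0$, so $V\subset V_0$. A trajectory that enters $V$ stays in $\{r<\varepsilon\}$, hence in $V$, and converges to a zero in $\bar V_0$, that is, to $z$. Let $\mathcal B_z$ consist of $z$ and all points flowing to $z$. It contains $V$. If $y\in\mathcal B_z$, $y\ne z$, its trajectory is in $V$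 at some time $t<r(y)$; by continuous dependence, so is that of every nearby point. So $\mathcal B_z$ is open. By Step 4 the sets $\mathcal B_z$ partition the connected space $\tilde Y$, so there is exactly one zero.

**Step 6: conclusion.** dev is a bijective local diffeomorphism, and it is equivariant by construction. The group $\pi_1(Y)$ acts freely, properly and cocompactly on $S(\tilde P)$, because it does so on $\tilde Y$ and the fibres are compact. Transport this by dev. If $\rho(\gamma)=1$, then $\gamma$ acts trivially on $S(\tilde P)$, so $\gamma=1$. $\square$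

For $n=4$ we need a compact $4$-manifold, a flat $\mathbf R^{2,4}$-bundle with injective $B$, and large holonomy. Since $SU(2,2)/\{\pm1\}\cong SO_0(2,4)$, we may look for flat bundles of signature $(2,2)$ over complex surfaces, and these can be built from Higgs bundles.

## 3. Higgs bundles and Bochner formulas

Throughout, complex surfaces are compact and connected, and Hermitian forms are linear in the first variable. A holomorphic bundle with Hermitian metric has a *Chern connection* $\nabla$, the unitary connection whose $(0,1)$-part is $\bar\partial$. We write its curvature as $F=\sum F_{i\bar j}\,dz^i\wedge d\bar z^j$ and $F(u,\bar u)=\sum F_{i\bar j}u^i\bar u^j$. For a line bundle with nonvanishing holomorphic section $s$ one has $F_{i\bar j}=-\partial_i\partial_{\bar j}\log|s|^2$.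

**Definition.** A *Higgs bundle* $(V,\varphi)$ is a holomorphic bundle with a holomorphic $\varphi\in H^0(\mathrm{End}V\otimes\Omega)$ satisfying $\varphi\wedge\varphi=0$. Given a metric, $\varphi^*$ is the adjoint, of type $(0,1)$, and $D=\nabla+\varphi+\varphi^*$. With $\varphi=\sum\varphi_jdz^j$, $\varphi^*=\sum\varphi_j^*d\bar z^j$ we have $[\varphi,\varphi^*]=\sum[\varphi_j,\varphi_k^*]\,dz^j\wedge d\bar z^k$.

**Example 3.1.** On a curve of genus $\ge2$ take $V=K^{1/2}\oplus K^{-1/2}$ with $\varphi:K^{1/2}\to K^{-1/2}\otimes K$ the identity. An orthogonal metric with trivial determinant solves $F_\nabla+[\varphi,\varphi^*]=0$ when $F_{K^{1/2}}(u,\bar u)=|u|^2$, with $|u|$ the norm of $\varphi(u)$. Since $T=\mathrm{Hom}(K^{1/2},K^{-1/2})$, this says $F_T(u,\bar u)=-2|u|^2$: a metric of constant negative curvature on $T$.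

For a Kähler form $\omega=i\sum\omega_{i\bar j}dz^i\wedge d\bar z^j$ put $\Box f=\sum\omega^{i\bar j}\partial_i\partial_{\bar j}f$. On a surface, $\tfrac12\Box f\,\omega^2=i\partial\bar\partial f\wedge\omega$ is exact, so $\int\Box f\,\omega^2=0$.

**Lemma B.** Let $(V,\varphi)$ be a Higgs bundle with Hermitian metric $h$ on a compact Kähler surface $(Z,\omega)$ and $D=\nabla+\varphi+\varphi^*$.

(a) If $\Lambda_\omega(F_\nabla+[\varphi,\varphi^*])=0$ and $s$ is a holomorphic section with $\varphi s=0$, then $\nabla s=0$ and $\varphi^*s=0$.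

(b) If $Ds=0$ for a global section $s$, then $\bar\partial s=0$ and $\varphi s=0$.

(c) If $D$ is flat, the flat bundle $(V,D)$ is semisimple.

*Proof.* We compute at a point in coordinates that are $\omega$-unitary there.

(a) As $s$ is holomorphic, $\partial_{\bar j}|s|^2=h(s,\nabla_js)$, and $\nabla_{\bar i}\nabla_js=-F_{j\bar i}s$. So
$$\partial_i\partial_{\bar j}|s|^2=h(\nabla_is,\nabla_js)-h(s,F_{j\bar i}s).$$
After tracing, $F_{j\bar i}$ may be replaced by $-[\varphi_j,\varphi_i^*]$, and $[\varphi_i,\varphi_i^*]s=\varphi_i\varphi_i^*s$ since $\varphi s=0$. Hence $\Box|s|^2=\sum(|\nabla_is|^2+|\varphi_i^*s|^2)\ge0$. The integral is $0$, so all terms vanish.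

(b) $Ds=0$ means $\nabla_js=-\varphi_js$ and $\nabla_{\bar j}s=-\varphi_j^*s$. So
$$\partial_{\bar j}|s|^2=-h(\varphi_j^*s,s)-h(s,\varphi_js)=-2h(s,\varphi_js).$$
Differentiating again, and using that $\varphi_j$ is holomorphic, so that $\nabla_{\bar i}(\varphi_js)=-\varphi_j\varphi_i^*s$,
$$\partial_i\partial_{\bar j}|s|^2=2h(\varphi_is,\varphi_js)+2h(\varphi_j^*s,\varphi_i^*s),\qquad\Box|s|^2=2\sum(|\varphi_is|^2+|\varphi_i^*s|^2).\tag{3.1}$$
Integrate: $\varphi s=\varphi^*s=0$, and then $\nabla_{\bar j}s=0$, so $\bar\partial s=0$.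

(c) Let $V_1\subset V$ be a flat subbundle of rank $k$, and $s$ a local flat generator of $\Lambda^kV_1$. The local formulas of (b) hold for $s$ in $\Lambda^kV$ with the induced metric and Higgs field (acting as a derivation). Hence
$$\Box\log|s|^2=\frac{2\sum(|\varphi_is|^2+|\varphi_i^*s|^2)}{|s|^2}-\frac{4\sum|h(s,\varphi_is)|^2}{|s|^4}.$$
By Cauchy–Schwarz $|h(s,\varphi_is)|\le|s||\varphi_is|$, and also $|h(s,\varphi_is)|=|h(\varphi_i^*s,s)|\le|s||\varphi_i^*s|$. So the right side is $\ge0$, with equality iff all $\varphi_is,\varphi_i^*s\in\mathbf Cs$. Since $s$ is unique up to constants, $d^c\log|s|^2$, with $d^c=\frac i2(\bar\partial-\partial)$, is a global form, and $\frac12\Box\log|s|^2\,\omega^2=d(d^c\log|s|^2\wedge\omega)$ has integral $0$. So equality holds everywhere: $\varphi_i,\varphi_i^*$ preserve the line $\Lambda^kV_1$.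

Then they preserve $V_1$. Indeed, let $a$ be an endomorphism preserving this line, $v_1,\dots,v_k$ a basis of $V_1$, and $w_i$ the component of $av_i$ in a complement. The terms $v_1\wedge\cdots\wedge w_i\wedge\cdots\wedge v_k$ lie in independent summands and add up to $0$, so every $w_i=0$. Now $\nabla=D-\varphi-\varphi^*$ preserves $V_1$. As $\nabla$ is unitary and $\{\varphi_i,\varphi_i^*\}$ is closed under adjoints, all of them preserve $V_1^\perp$, and so does $D$. Thus $V_1^\perp$ is a flat complement. $\square$

## 4. The Higgs bundle $M\oplus(M\otimes T)\oplus KM^{-1}$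

For a complex surface $Y$ let $T,\Omega,K$ be its tangent, cotangent and canonical bundles. Line bundles are written additively or multiplicatively.

**Theorem 2.** Let $Y$ be a compact connected complex surface with $K$ ample, $M$ a line bundle on $Y$, and $q\in H^0(Y,\mathrm{Sym}^2\Omega\otimes KM^{-2})$ such that

1. $c_2(Y)-K^2+2K\cdot M=\tfrac32M^2$;
2. $2K^2<3K\cdot M$;
3. $\det q\in H^0(Y,(KM^{-1})^4)$ is not identically zero, but vanishes somewhere.

Then there is a faithful $\rho:\pi_1(Y)\to O(2,4)$ whose image acts properly, freely and cocompactly on $\mathbf H^{1,4}$. For every finite-index subgroup $\pi'$, $\rho(\pi')$ acts irreducibly on $\mathfrak{so}(6,\mathbf C)$. The quotient is not standard.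

If the hypotheses hold for $(Y,M,q)$, they hold for the pull-back to any finite étale connected cover $Y'\to Y$: the numbers in (1) and (2) are multiplied by the degree, and $K$ pulls back to the ample bundle $K_{Y'}$.

Sections 4 to 8 prove Theorem 2. Fix $(Y,M,q)$, put $L=KM^{-1}$ and
$$E=E_0\oplus E_1\oplus E_2=M\ \oplus\ M\otimes T\ \oplus\ L,\qquad\theta=\theta_1+\theta_2,$$
$$\theta_1(u)m=m\otimes u,\qquad\theta_2(v)(m\otimes u)=q(u,v)\,m .$$
The second formula makes sense because $KM^{-2}\cdot M=L$. Since $\theta_2(u)\theta_1(v)m=q(v,u)m$ is symmetric in $u,v$, we have $\theta\wedge\theta=0$. Also $\det E=M\cdot M^2K^{-1}\cdot KM^{-1}=M^2$.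

**The role of (1).** With $c_1(M\otimes T)=2M-K$ and $c_2(M\otimes T)=c_2(Y)-KM+M^2$ we get $c_1(E)=2M$ and
$$c_2(E)=M(2M-K)+M(K-M)+(K-M)(2M-K)+c_2(Y)-KM+M^2=c_2(Y)-K^2+2KM .$$
So (1) says $c_2(E)=\frac38c_1(E)^2$.

**The case $q=0$.** Then $L$ splits off as a Higgs summand and the other summand is $M\oplus M\otimes T$. If $M$ is numerically $\frac23K$, so that (2) becomes an equality, then (1) reads $c_2(Y)+\frac13K^2=\frac23K^2$, that is, $K^2=3c_2(Y)$, the relation satisfied by the compact ball quotients of Section 1. So $q$ is the ingredient that takes us away from the easy case.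

**Definition.** For a torsion-free sheaf $F$ of positive rank let $\deg F=c_1(F)\cdot K$ and $\mu(F)=\deg F/\mathrm{rk}F$. A *Higgs subsheaf* of $E$ is a subsheaf $F$ with $\theta F\subset F\otimes\Omega$. $(E,\theta)$ is *stable* if $\mu(F)<\mu(E)$ for every Higgs subsheaf with $0<\mathrm{rk}F<4$. $F$ is *saturated* if $E/F$ is torsion-free; the saturation $F^s$ is the kernel of $E\to(E/F)/\text{torsion}$. In Example 3.1 the only saturated invariant line is $K^{-1/2}=\ker\varphi$, of degree $1-g<0$, so that Higgs bundle is stable in the corresponding sense on a curve.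

**Proposition 4.1.** $(E,\theta)$ is stable, and so is its pull-back to every finite étale connected cover. On any such cover the Higgs endomorphisms of $E$ are scalars.

*Proof.* **Step 1: numbers.** $K^2>0$, so (2) gives $MK>\frac23K^2>0$, and $K^2<\frac32MK<2MK$. Moreover $\mu(E)=\frac12MK$.

**Step 2: reduction to graded saturated $F$.** Let $E^{\ge p}=\bigoplus_{i\ge p}E_i$ and, for a Higgs subsheaf $F$,
$$\mathrm{gr}F=\bigoplus_p(F\cap E^{\ge p})/(F\cap E^{\ge p+1})\subset\bigoplus_pE_p .$$
It has the rank and degree of $F$. As $\theta$ raises the grading by one and $\Omega$ is locally free, $\theta(F\cap E^{\ge p})\subset(F\cap E^{\ge p+1})\otimes\Omega$. If $f=f_p+f_{p+1}+\cdots$, the component of $\theta f$ of degree $p+1$ is $\theta f_p$. So $\mathrm{gr}F$ is $\theta$-invariant. Saturation keeps gradedness. It keeps $\theta$-invariance, since the map $F^s\to(E/F^s)\otimes\Omega$ induced by $\theta$ vanishes generically and its target is torsion-free. It does not lower the degree, since $c_1$ of the torsion sheaf $F^s/F$ is effective or zero and $K$ is ample.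 So we may assume $F=F_0\oplus F_1\oplus F_2$ is graded and saturated.

**Step 3: which $F$ occur.** If $F_0\neq0$, then $F_0=M$, so $F_1=E_1$ because $\theta_1$ is the identity, and $F_2\ne0$ because $q\ne0$. Then $\mathrm{rk}F=4$, excluded. So $F_0=0$. If $F_1\neq0$, then $F_2\neq0$ because $q$ is generically nondegenerate, so $F_2=L$. The remaining cases are as follows.

- $F=L$: the degree is $K^2-MK<\frac12MK$.
- $F=(M\otimes S)\oplus L$ with $S\subset T$ saturated of rank $1$. As $K$ is ample, $Y$ has a Kähler–Einstein metric with Kähler class a positive multiple of $c_1(K)$ (Aubin, Yau), so $T$ is $K$-semistable (Kobayashi, Lübke), and $S\cdot K\le-\frac12K^2$. Hence $\mu(F)\le\frac12(MK-\frac12K^2+K^2-MK)=\frac14K^2<\frac12MK$.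
- $F=E_1\oplus E_2$: the degree is $(2M-K)K+(K-M)K=MK$, and $\mu(F)=\frac13MK<\frac12MK$.

So $E$ is stable. The hypotheses pass to étale covers, hence so does the conclusion.

**Step 4: endomorphisms.** Let $f$ be a Higgs endomorphism. The coefficients of its characteristic polynomial are holomorphic functions, hence constant. Let $\lambda$ be an eigenvalue and $f_0=f-\lambda$. If $f_0\ne0$, then $\ker f_0$ and $\operatorname{im}f_0$ are Higgs subsheaves of ranks strictly between $0$ and $4$. By stability both have slope $<\mu(E)$. But their ranks add up to $4$ and their degrees to $\deg E$, a contradiction. So $f=\lambda$. $\square$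

## 5. The projectively flat connection on $E$

We now turn stability and the equality $c_2=\frac38c_1^2$ into a connection whose curvature is scalar, and read off the curvature of each $E_i$.

Fix a Kähler form $\omega$ in a positive multiple of $c_1(K)$ and a Hermitian metric on $\det E$. For a metric $h$ on $E$ let $\nabla$ be the Chern connection, $\Theta=\theta+\theta^*$, $D=\nabla+\Theta$; a superscript $\perp$ denotes trace-free parts. By Simpson (J. Amer. Math. Soc. 1 (1988), Theorem 1), since $(E,\theta)$ is stable there is $h$ with the given determinant and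
$$\Lambda_\omega(F_\nabla+[\theta,\theta^*])^\perp=0.\tag{5.1}$$

**Step 1: uniqueness of $h$.** Let $h_1,h_2$ be two such metrics. Consider the section $\mathrm{Id}$ of the Higgs bundle $\mathrm{Hom}((E,h_1),(E,h_2))$, with Higgs field $f\mapsto\theta f-f\theta$. It is holomorphic and killed by the Higgs field. The trace part of $\Lambda_\omega(F_\nabla+[\theta,\theta^*])$ is $\frac14\Lambda_\omega F_{\det E}$ for both metrics, so on $\mathrm{Hom}$ the trace parts cancel and the hypothesis of Lemma B(a) holds. Therefore $\nabla\mathrm{Id}=0$, so the two Chern connections agree, and $\theta^{*_2}\mathrm{Id}-\mathrm{Id}\,\theta^{*_1}=0$, so the two adjoints of $\theta$ agree. Write $h_2=h_1(\eta\,\cdot,\cdot)$. Then $\eta$ is parallel, in particular holomorphic. From $\theta^{*_2}=\eta^{-1}\theta^{*_1}\eta$ it commutes with $\theta^*$ and, being $h_1$-selfadjoint, with $\theta$. By Proposition 4.1 it is a scalar; $\det\eta=1$ and $\eta>0$ give $\eta=1$.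

**Step 2: $D$ is projectively flat.** Since $\theta\wedge\theta=0$ and $\theta$ is holomorphic,
$$F_D=F_\nabla+\Theta\wedge\Theta+\nabla\Theta=F_\nabla+[\theta,\theta^*]+\nabla'\theta+\nabla''\theta^* .$$
So $F_D^\perp=\Phi+\Sigma$ with $\Phi=(F_\nabla+[\theta,\theta^*])^\perp$ and $\Sigma=\nabla'\theta+\nabla''\theta^*$; the latter is trace-free because $\operatorname{tr}\theta=0$. The form $\Phi$ is skew-Hermitian, of type $(1,1)$, and primitive by (5.1), hence anti-self-dual. The form $\Sigma$ is Hermitian, of type $(2,0)+(0,2)$, hence self-dual. Therefore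
$$\operatorname{tr}(\Phi\wedge\Phi)=-\operatorname{tr}(\Phi\wedge*\Phi)=|\Phi|^2\mathrm{vol},\qquad\operatorname{tr}(\Sigma\wedge\Sigma)=\operatorname{tr}(\Sigma\wedge*\Sigma)=|\Sigma|^2\mathrm{vol},$$
and $\operatorname{tr}(\Phi\wedge\Sigma)=0$ by type. On the other hand $\operatorname{tr}(F_D^\perp)^2=\operatorname{tr}F_D^2-\frac14(\operatorname{tr}F_D)^2$, so by Chern–Weil
$$\Big(\frac i{2\pi}\Big)^2\int\operatorname{tr}(F_D^\perp\wedge F_D^\perp)=c_1(E)^2-2c_2(E)-\tfrac14c_1(E)^2=2\big(\tfrac38c_1(E)^2-c_2(E)\big)=0 .$$
So $\Phi=\Sigma=0$, that is,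
$$F_D=F_\nabla+[\theta,\theta^*]=\tau\,\mathrm{Id},\qquad4\tau=F_{\det E}.\tag{5.2}$$

**Step 3: the $E_i$ are orthogonal.** For $|t|=1$ let $\psi_t=t^k$ on $E_k$. Then $\psi_t\theta=t\theta\psi_t$, so $\psi_t:(E,\theta)\cong(E,t\theta)$. The metric $h$ solves (5.1) for $t\theta$ too, as $[t\theta,\bar t\theta^*]=[\theta,\theta^*]$. So $\psi_t^*h$ solves (5.1) for $\theta$, with the same determinant, and by Step 1 $\psi_t^*h=h$. For $e\in E_j$, $e'\in E_k$ this gives $h(e,e')=t^{j-k}h(e,e')$, hence orthogonality for $j\ne k$. Consequently $\nabla$ preserves each $E_k$.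

**Step 4: curvatures of the pieces.** Let $g$ be the Hermitian metric on $T$ making $\theta_1:T\cong\mathrm{Hom}(E_0,E_1)$ isometric. Regard $q$ as
$$II\in\mathrm{Sym}^2T^*\otimes\mathrm{Hom}(E_0,E_2),\qquad II(u,v)=\theta_2(v)\theta_1(u),$$
and let $|II(u)|=|\theta_2(u)|$ be the norm of $II(u,\cdot)$. Since $[\theta,\theta^*](u,\bar u)=\theta(u)\theta(u)^*-\theta(u)^*\theta(u)$, equation (5.2) on each piece reads
$$F_{E_0}(u,\bar u)=\tau(u,\bar u)+|u|^2,\qquad F_{E_2}(u,\bar u)=\tau(u,\bar u)-|II(u)|^2,\tag{5.3}$$
$$F_{E_1}(u,\bar u)=\tau(u,\bar u)-\theta_1(u)\theta_1(u)^*+\theta_2(u)^*\theta_2(u),\tag{5.4}$$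
$$\operatorname{tr}F_{E_1}(u,\bar u)=2\tau(u,\bar u)+|II(u)|^2-|u|^2.\tag{5.5}$$

## 6. From signature $(2,2)$ to signature $(2,4)$, and the kernel of $B$

**Step 1: a flat complex bundle of rank $6$.** Give $M$ the metric with $M^2\cong\det E$ isometric, so $F_M=2\tau$. Let
$$\mathbf W=E\otimes E\otimes M^{-1},\qquad U_{\mathbf C}=\Lambda^2E\otimes M^{-1}\subset\mathbf W,$$
with the connections induced by $D$ on $E$ and the Chern connection on $M$. The curvature is $\tau+\tau-2\tau=0$, so both are flat.

**Step 2: a parallel Hermitian form.** Put $V^+=E_0\oplus E_2$, $V^-=E_1$, and let $h'=h$ on $V^+$, $h'=-h$ on $V^-$, with $V^+\perp V^-$. Now $\nabla$ preserves $h$ and $V^\pm$, while $\Theta$ is $h$-selfadjoint (on real tangent vectors) and exchanges $V^\pm$. For $x\in V^+$, $y\in V^-$ we have $h'(\Theta x,y)+h'(x,\Theta y)=-h(\Theta x,y)+h(x,\Theta y)=0$, and for $x,y$ in the same $V^\pm$ both terms vanish. So $D$ preserves $h'$, which has signature $(2,2)$, and $U_{\mathbf C}$ inherits a parallel Hermitian form $h'_U$.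

**Step 3: a parallel real structure.** The wedge product gives a nondegenerate symmetric form $b:U_{\mathbf C}\otimes U_{\mathbf C}\to\det E\otimes M^{-2}=\mathbf C$, parallel because $\operatorname{tr}\Theta=0$. Define antilinear maps $*$ and $\sigma$ by
$$b(a,c)=h_U(a,*c)=h'_U(a,\sigma c).$$
Since $b$ and $h'_U$ are parallel, so is $\sigma$. Let $\epsilon_1,\dots,\epsilon_4$ be an orthonormal basis of a fibre of $E$, $m$ a unit vector of $M$ with $\epsilon_1\wedge\dots\wedge\epsilon_4\otimes m^{-2}=1$, and $\epsilon_{ij}=\epsilon_i\wedge\epsilon_j\otimes m^{-1}$. The only nonzero values of $b$ on these vectors are $b(\epsilon_{12},\epsilon_{34})=1$, $b(\epsilon_{13},\epsilon_{24})=-1$, $b(\epsilon_{14},\epsilon_{23})=1$ and their transposes. So $*$ exchanges $\epsilon_{12}\leftrightarrow\epsilon_{34}$, $\epsilon_{13}\leftrightarrow-\epsilon_{24}$, $\epsilon_{14}\leftrightarrow\epsilon_{23}$. Thus $*^2=1$ and $*$ is antiunitary. Let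
$$P_{\mathbf C}=(\Lambda^2V^+\oplus\Lambda^2V^-)\otimes M^{-1},\qquad N_{\mathbf C}=V^+\otimes V^-\otimes M^{-1}.$$
Then $h'_U=h_U$ on $P_{\mathbf C}$ and $h'_U=-h_U$ on $N_{\mathbf C}$. Taking $\epsilon_1,\epsilon_2\in V^+$ and $\epsilon_3,\epsilon_4\in V^-$, we see that $*$ preserves $P_{\mathbf C}$ and $N_{\mathbf C}$ and exchanges $\Lambda^2V^+\otimes M^{-1}$ with $\Lambda^2V^-\otimes M^{-1}$. So $\sigma=*$ on $P_{\mathbf C}$, $\sigma=-*$ on $N_{\mathbf C}$, and $\sigma^2=1$.

**Step 4: the real bundle.** Let $U=U_{\mathbf C}^\sigma=P\oplus N$, a flat real bundle of rank $2+4$. On $U$, $b=h'_U$ is both symmetric and Hermitian, hence real; it is positive on $P$, negative on $N$, and $P\perp N$. Take $\langle\,,\rangle=-b$, of signature $(2,4)$, with $P$ negative and $N$ positive, and let $\rho:\pi_1(Y)\to O(2,4)$ be the holonomy.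

**Step 5: the kernel of $B$.** Let $v\ne0$ be real and $u\neq0$ its $(1,0)$-part. The connection $\nabla$ preserves $V^\pm$, $h$ and $b$, hence $P$ and $N$. So $B(v)$ is the restriction to $P$ of the derivation given by $\Theta(v)=\theta(u)+\theta(u)^*$. Let $\alpha=\Theta(v)|_{V^+}:V^+\to V^-$; then $\Theta(v)|_{V^-}=\alpha^*$. Take unit vectors $e_0\in E_0$, $e_2\in E_2$, an orthonormal basis $f_1,f_2$ of $E_1$, and write
$$\alpha e_0=a_{11}f_1+a_{21}f_2,\qquad\alpha e_2=a_{12}f_1+a_{22}f_2 .$$
Up to a unit vector of $M^{-1}$, a nonzero element of $P$ is $p=c\,e_0\wedge e_2+c'f_1\wedge f_2$. As $p=*p$ and $*$ is antiunitary and exchanges the two lines, $|c|=|c'|\ne0$. Using $\alpha^*f_1=\bar a_{11}e_0+\bar a_{12}e_2$ and $\alpha^*f_2=\bar a_{21}e_0+\bar a_{22}e_2$,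
$$\Theta p=(ca_{11}+c'\bar a_{22})f_1\wedge e_2+(ca_{21}-c'\bar a_{12})f_2\wedge e_2+(ca_{12}-c'\bar a_{21})e_0\wedge f_1+(ca_{22}+c'\bar a_{11})e_0\wedge f_2 .$$
If this is $0$, then with $\lambda=c'/c$, $|\lambda|=1$, we get $(a_{12},a_{22})=\lambda(\bar a_{21},-\bar a_{11})$. Hence $\alpha e_0\perp\alpha e_2$ and $|\alpha e_0|=|\alpha e_2|$. Now $\alpha e_0=\theta_1(u)e_0$ has norm $|u|$, $\alpha e_2=\theta_2(u)^*e_2$ has norm $|II(u)|$, and $h(\alpha e_0,\alpha e_2)=h(\theta_2(u)\theta_1(u)e_0,e_2)$ is $II(u,u)$ up to a unit factor. We have shown: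
$$B(v)\text{ is not injective}\ \Longrightarrow\ II(u,u)=0\ \text{ and }\ |II(u)|=|u| .\tag{6.1}$$

**Step 6: bad vectors in a normal form.** By Takagi factorization (a complex symmetric matrix is $Q\,\mathrm{diag}(s_1,s_2)\,Q^{t}$ with $Q$ unitary and $s_1\ge s_2\ge0$), at each point there are a $g$-unitary frame of $T$ and unit vectors of $E_0,E_2$ with $II=\mathrm{diag}(s_1,s_2)$. Suppose $u=(a,b)\ne0$ satisfies the right side of (6.1):
$$s_1a^2+s_2b^2=0,\qquad s_1^2|a|^2+s_2^2|b|^2=|a|^2+|b|^2.$$
If $s_1=s_2=0$, the second equation gives $u=0$. If $s_2=0<s_1$, the first gives $a=0$, and then the second gives $b=0$. So both are positive, $|b|^2=\frac{s_1}{s_2}|a|^2$ with $a\neq0$, and the second equation becomes $s_1(s_1+s_2)=(s_1+s_2)/s_2$, that is, $s_1s_2=1$. Therefore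
$$s_1s_2\neq1\text{ at every point}\ \Longrightarrow\ B(v)\text{ is injective for all }v\ne0.\tag{6.2}$$

Conversely, if $s_1s_2=1$, the vector $u=(\sqrt{s_2},i\sqrt{s_1})$ satisfies both equations: $s_1s_2-s_2s_1=0$ and $s_1^2s_2+s_2^2s_1=s_1+s_2$. So within the right side of (6.1) nothing weaker than $s_1s_2\ne1$ will do.

## 7. The inequality $|\det II|<1$

**Trying to prove $s_1<1$.** The first thing one would try is $|II(u)|<|u|$ for all $u\ne0$, that is, $s_1<1$; with $II=0$ this is trivial. Let us run the maximum principle on $s_1=\max_{|u|=1}|II(u,u)|$. Let $y$ be a point where $s_1$ is maximal over $Y$, with $s_1(y)>0$, and let $e_1,e_2$ be the frame of Section 6 there. Choose a local holomorphic field $u$ with $u(y)=e_1$ and $\nabla u(y)=0$. The function $\log(|II(u,u)|^2/|u|^4)$ is at most $\log s_1^2$, with equality at $y$, so it has a local maximum at $y$, and its $g$-trace of $\partial\bar\partial$ there is $\le0$. Here $II(u,u)$ is a holomorphic section of $\mathrm{Hom}(E_0,E_2)$. By (5.3) the trace of $F_{\mathrm{Hom}(E_0,E_2)}$ is $-(s_1^2+s_2^2)-2$.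 By (5.3), (5.4) and $T=\mathrm{Hom}(E_0,E_1)$, the trace of $F_T$ is $\mathrm{diag}(s_1^2-3,s_2^2-3)$. So the trace in question is
$$(s_1^2+s_2^2+2)+2(s_1^2-3)=3s_1^2+s_2^2-4\le0 .$$
This gives only $s_1^2\le\frac43$. It is compatible with $s_1>1$, for instance with $s_1^2=\frac54$, $s_2=\frac14$, and the argument stops here.

**What is enough.** By (6.2) we need only exclude $s_1s_2=1$. The number $s_1s_2$ is the norm of a holomorphic section of a *line* bundle whose curvature involves only the traces (5.3), (5.5), and there the maximum principle is sharp.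

**Proposition 7.1.** $s_1s_2<1$ everywhere on $Y$.

*Proof.* **Step 1: the section.** Let $\psi=\det II$. Since $T=\mathrm{Hom}(E_0,E_1)$ isometrically, $K=E_0^2(\det E_1)^{-1}$ isometrically, and $\psi$ is a holomorphic section of
$$J:=K^2\,\mathrm{Hom}(E_0,E_2)^2=(\det E_1)^{-2}E_0^2E_2^2\ \cong\ K^4M^{-4}=L^4,\qquad|\psi|=s_1s_2 .$$
Under $J\cong L^4$ it is $\det q$.

**Step 2: the differential inequality.** By (5.3) and (5.5) the $\tau$ terms cancel:
$$F_J(u,\bar u)=-2\big(|II(u)|^2-|u|^2\big)+2|u|^2-2|II(u)|^2=4\big(|u|^2-|II(u)|^2\big).$$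
Let $f=\log|\psi|^2$ on $Y^*=Y\setminus\{\psi=0\}$ and $\Delta'=\sum g^{i\bar j}\partial_i\partial_{\bar j}$. Since $\partial_i\partial_{\bar j}f=-(F_J)_{i\bar j}$,
$$\Delta'f=4(s_1^2+s_2^2-2)\ge8(s_1s_2-1)=8(e^{f/2}-1)\ge4f.\tag{7.1}$$

**Step 3: $s_1s_2\le1$.** As $\psi\not\equiv0$ and $f\to-\infty$ at the zeros of $\psi$, $f$ has a maximum on $Y^*$. There $\Delta'f\le0$, so $s_1s_2\le1$ at that point by (7.1). Hence $f\le0$ everywhere.

**Step 4: strictness.** By (7.1), $(\Delta'-4)f\ge0$. The strong maximum principle (Gilbarg–Trudinger, Thm 3.5) says that a function with this property on a connected domain which attains a nonnegative maximum is constant. The set $Y^*$ is connected, as the complement of a proper analytic subset. If $f=0$ somewhere, then $|\psi|\equiv1$ on $Y^*$, and by continuity on $Y$, so $\psi$ has no zeros. This contradicts (3). $\square$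

By (6.2) and Proposition A with $n=4=\dim_{\mathbf R}Y$, $\rho$ is faithful and $\rho(\pi_1Y)$ acts properly, freely and cocompactly on $\mathbf H^{1,4}$. This is the first assertion of Theorem 2.

**Remark 7.2 (why $\det q$ must vanish somewhere).** Let $Y=C_1\times C_2$ be a product of curves of genus $\ge2$, $K=K_1K_2$, $M=K$, and $q(u,w)=u_1w_2+u_2w_1$, a section of $\mathrm{Sym}^2\Omega\otimes K^{-1}$. Here $K$ is ample and $c_2(Y)=\frac12K^2$, so (1) and (2) hold, but $\det q$ has no zeros. The Higgs bundle is
$$E=K\oplus(K_2\oplus K_1)\oplus\mathcal O=(K_1^{1/2}\oplus K_1^{-1/2})\otimes(K_2^{1/2}\oplus K_2^{-1/2})\otimes K^{1/2},$$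
the tensor product of two copies of Example 3.1 twisted by a line bundle. The product of the metrics there with any metric on $K^{1/2}$ satisfies (5.2). In unitary coordinates $II(u,w)=u_1w_2+u_2w_1$, so $s_1=s_2=1$ at every point. With $u=(1,0)$ one has $II(u,u)=0$ and $|II(u)|=|u|$, a bad vector everywhere, in line with Example 2.2.

## 8. Zariski density and non-standardness

**The monodromy of $\mathbf W$.** Let $y\in Y$ be a base point. Along a loop, parallel transport on $E_y$ is some $A\in GL(E_y)$, and on $M_y$ it is a scalar $m$ with $m^2=\det A$, because $M^2=\det E$ and $\operatorname{tr}\Theta=0$. On $\mathbf W_y$ it is therefore $m^{-1}A\otimes A=A_1\otimes A_1$, where $A_1=cA$ with $c^2=m^{-1}$, and $\det A_1=m^{-2}\det A=1$. So the monodromy lies in the algebraic group $\mathcal S\cong SL_4(\mathbf C)/\{\pm1\}$, the image of $SL(E_y)$ under $A\mapsto A\otimes A$. On $(U_{\mathbf C})_y$, $\mathcal S$ acts as $SO(6,\mathbf C)$.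

**Proposition 8.1.** For every finite-index subgroup $\pi'\subset\pi_1(Y)$, the monodromy of $\pi'$ on $\mathbf W$ is Zariski dense in $\mathcal S$.

*Proof.* **Step 1: the closure is reductive.** It suffices to treat a smaller finite-index subgroup, so assume the Zariski closure $R\subset\mathcal S$ is connected. Let $Y'\to Y$ be the corresponding cover and pull everything back to $Y'$, where $E$ is stable. By (5.2), $\mathbf W$, $\mathbf W^*$ and $\mathrm{End}E$ with the induced Higgs fields and metrics satisfy the hypotheses of Lemma B with $D$ flat. By Lemma B(c), $\mathbf W_y$ is a semisimple $\pi'$-module. The unipotent radical of $R$ acts trivially on every irreducible submodule, hence is trivial. So $R$ is reductive.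

**Step 2: lift to $SL(E_y)$.** Let $\hat R\subset SL(E_y)$ be the identity component of the preimage of $R$. As $SL(E_y)\to\mathcal S$ has kernel $\pm1$, $\hat R$ surjects onto the connected group $R$, the preimage is $\pm\hat R$, and $\hat R$ is reductive.

**Step 3: $\hat R$ is irreducible and semisimple.** An $\hat R$-invariant endomorphism of $E_y$ commutes with every $A_1$, so it is $\pi'$-invariant and extends to a flat section of $\mathrm{End}E$ over $Y'$. By Lemma B(b) this is a Higgs endomorphism, hence a scalar by Proposition 4.1. As $\hat R$ is reductive, it is irreducible on $E_y\cong\mathbf C^4$. Its centre consists of scalars of determinant $1$, so it is finite, and the connected group $\hat R$ is semisimple.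

**Step 4: a short list.** A faithful irreducible representation of a semisimple Lie algebra is an external tensor product of nontrivial irreducible representations of its simple factors, each of dimension $\ge2$. In dimension $4$ there are at most two factors. With two factors, the algebra is $\mathfrak{sl}_2\times\mathfrak{sl}_2$ on $\mathbf C^2\otimes\mathbf C^2$. With one factor, it is simple of rank $\le3$ with a $4$-dimensional irreducible representation: $\mathfrak{sl}_2$ on $\mathrm{Sym}^3$, $\mathfrak{sp}_4$, or $\mathfrak{sl}_4$. (For $\mathfrak{sl}_3$ the dimensions of irreducibles are $1,3,6,8,\dots$; for $G_2,B_3,C_3$ the smallest nontrivial ones are $7,7,6$.) All but $\mathfrak{sl}_4$ preserve a nondegenerate bilinear form: the tensor product of the two area forms, the symplectic form on $\mathrm{Sym}^3$, the symplectic form of $\mathfrak{sp}_4$.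

**Step 5: no invariant bilinear form.** Suppose $\hat R\ne SL(E_y)$. Then $\hat R$ preserves a nondegenerate bilinear form on $E_y$. So does $-1$. Hence $R$ fixes a nondegenerate element of $\mathbf W_y^*=(E\otimes E)_y^*\otimes M_y$, which extends to a flat section $\beta$ of $\mathbf W^*$ over $Y'$, nondegenerate everywhere. By Lemma B(b), $\beta$ is holomorphic and killed by the Higgs field: $\beta(\theta x,x')+\beta(x,\theta x')=0$. So $\beta$ is an isomorphism of Higgs bundles
$$\beta:E\to E':=E^*\otimes M,\qquad E'\text{ with Higgs field }-\theta^t .$$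
The space of Higgs morphisms $E\to E'$ is then isomorphic to that of Higgs endomorphisms of $E$, that is, to $\mathbf C$, and it is spanned by $\beta$. Grade $E'$ by $E'_j=E_{2-j}^*\otimes M$. Its Higgs field raises the degree by $1$, as that of $E$ does, so the homogeneous components of $\beta$ are again Higgs morphisms. Each is a multiple of $\beta$, so $\beta$ is homogeneous, of some degree $k$. Being injective on $E_0$ and $E_2$, it needs $E'_k\neq0$ and $E'_{2+k}\ne0$, so $k=0$. Hence $M=E_0\cong E'_0=L^{-1}M$ on $Y'$, so $L|_{Y'}$ is trivial. But $\det q$ pulls back to a nonzero section of $L^4|_{Y'}$ that vanishes somewhere, while a holomorphic function on the compact connected $Y'$ is constant: a contradiction. So $\hat R=SL(E_y)$ and $R=\mathcal S$. $\square$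

Consequently $\rho(\pi')$ is Zariski dense in $SO(6,\mathbf C)$. A subspace of $\mathfrak{so}(6,\mathbf C)=\mathfrak{so}(2,4)\otimes\mathbf C$ invariant under $\rho(\pi')$ is invariant under $SO(6,\mathbf C)$, and $\mathfrak{so}(6,\mathbf C)$ is simple. So $\rho(\pi')$ acts irreducibly on $\mathfrak{so}(6,\mathbf C)$, as Theorem 2 asserts.

**The quotient is not standard.** Write $\rho(\pi_1Y)\backslash\mathbf H^{1,4}=\Gamma\backslash\widetilde{\mathbf H^{1,4}}$, where $\Gamma$ is the group of all lifts of elements of $\rho(\pi_1Y)$. The Lie algebra of $\mathrm{Isom}(\widetilde{\mathbf H^{1,4}})$ is $\mathfrak{so}(2,4)$: it contains this algebra, and a $5$-dimensional pseudo-Riemannian manifold has at most $15=\dim\mathfrak{so}(2,4)$ independent Killing fields. A lift of $\gamma$ acts on it by $\mathrm{Ad}\,\gamma$. Suppose a finite-index $\Gamma'\subset\Gamma$ is contained in a connected Lie subgroup $G$ acting properly and cocompactly. The image of $\Gamma'$ in $\rho(\pi_1Y)$ is $\rho(\pi')$ with $\pi'$ of finite index. The Lie algebra $\mathfrak g$ of $G$ is invariant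 under $\mathrm{Ad}(G)\supset\mathrm{Ad}(\Gamma')=\mathrm{Ad}\,\rho(\pi')$. By irreducibility, applied to $\mathfrak g\otimes\mathbf C$, there are two cases.

- $\mathfrak g=0$. Then $G$ is trivial and not cocompact on the noncompact space $\widetilde{\mathbf H^{1,4}}$.
- $\mathfrak g=\mathfrak{so}(2,4)$. Then $G$ is the identity component of the isometry group. The stabilizer of a point contains the one-parameter groups generated by the Killing fields vanishing there, so its isotropy representation contains the noncompact group $SO_0(1,4)$. A compact stabilizer would have compact image in $O(1,4)$. So the stabilizer is not compact, and $G$ does not act properly.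

Both cases are impossible. This proves Theorem 2. Since $\Gamma'$ was an arbitrary finite-index subgroup of $\Gamma$, the finite covers are non-standard as well. $\blacksquare$

## 9. An abelian cover of $\mathbf P^1\times\mathbf P^1$ blown up in three points

It remains to exhibit $(Y,M,q)$. Our form will be $dz_1\,dz_2$ on $\mathbf P^1\times\mathbf P^1$; it is nondegenerate wherever $z_1,z_2$ are coordinates, and branching along the diagonal will make its determinant vanish.

**Step 1: the base.** Let $X_0$ be $\mathbf P^1\times\mathbf P^1$, with coordinates $(z_1,z_2)$, blown up at $(k,k)$, $k\in\{0,1,\infty\}$. Let $C_k$ be the exceptional curves, and $A_k,B_k,\Delta$ the strict transforms of $\{z_1=k\},\{z_2=k\},\{z_1=z_2\}$. (These curves $B_k$ have nothing to do with $B(v)$.) Let $\ell_1,\ell_2$ be the pulled-back fibre classes, $\ell=\ell_1+\ell_2$, $\mathcal C=\sum C_k$. Then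
$$A_k=\ell_1-C_k,\quad B_k=\ell_2-C_k,\quad\Delta=\ell-\mathcal C,\qquad\ell^2=2,\ \mathcal C^2=-3,\ \ell\cdot\mathcal C=0 .$$
The ten curves are smooth rational with normal crossings at the $15$ points $A_k\cap B_j$ $(k\neq j)$, $A_k\cap C_k$, $B_k\cap C_k$, $C_k\cap\Delta$. Each curve contains exactly three of them. Let $X_0^\circ$ be the complement of the ten curves. Since $e(X_0)=4+3=7$ and the union of the curves has Euler number $20-15=5$, $e(X_0^\circ)=2$.

**Step 2: the cover.** Let $\pi:Y\to X_0$ be the normalization of $X_0$ in the field obtained from $\mathbf C(z_1,z_2)$ by adjoining 6th roots of $z_1,\ z_1-1,\ z_2,\ z_2-1$ and a cube root of $z_1-z_2$. On $X_0^\circ$ these functions are units, and $\pi$ is there the étale abelian cover given by winding numbers $\pi_1(X_0^\circ)\to(\mathbf Z/6)^4\times\mathbf Z/3$. This map is onto, by the meridians of $A_0,A_1,B_0,B_1,\Delta$. So $Y$ is connected, of degree $\nu=6^4\cdot3$ over $X_0$. The meridian of a curve maps to the vector of vanishing orders of the five functions along it: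

- $A_0:(1,0,0,0;0)$, $A_1:(0,1,0,0;0)$, $A_\infty:(-1,-1,0,0;-1)$;
- $B_0:(0,0,1,0;0)$, $B_1:(0,0,0,1;0)$, $B_\infty:(0,0,-1,-1;-1)$;
- $\Delta:(0,0,0,0;1)$, $C_0:(1,0,1,0;1)$, $C_1:(0,1,0,1;1)$, $C_\infty:(-1,-1,-1,-1;-1)$.

For the last entry at $C_\infty$: with $w_i=1/z_i$, $z_1-z_2=(w_2-w_1)/(w_1w_2)$ has order $1-2=-1$. So $\Delta$ has branch order $3$ and the nine other curves have branch order $6$.

**Step 3: $Y$ is smooth.** For each crossing pair, with images $\alpha,\beta$ of the meridians, we claim that $a\alpha+b\beta=0$ forces $a\alpha=b\beta=0$.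

- $A_k,B_j$ ($k\neq j$): the first four coordinates give $6\mid a$ and $6\mid b$.
- $A_k,C_k$: coordinates 3 and 4 vanish for $A_k$ and give $6\mid b$; then $b\beta=0$ and $a\alpha=0$. The case $B_k,C_k$ is symmetric.
- $\Delta,C_k$: the first four coordinates give $6\mid b$; then $a\alpha=0$, so $3\mid a$.

So near a crossing point with branch orders $n,n'$, each component of the cover of the punctured polydisc (with group $\mathbf Z^2$) corresponds to the subgroup $n\mathbf Z\times n'\mathbf Z$. As a normal finite cover of the polydisc is determined by its unramified part, each component of $\pi$ is locally $(x,y)\mapsto(x^n,y^{n'})$. Near the other points of the ten curves it is $(x,y)\mapsto(x^n,y)$. Hence $Y$ is a smooth projective surface. For each branch curve $C$ with branch order $n_C$, $\pi^*C=n_C\tilde C$ with $\tilde C$ reduced. Put $\tilde{\mathcal C}=\sum\tilde C_k$.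

**Step 4: the line bundles.** Let
$$\mathcal W=5(\tilde A_0+\tilde A_1+\tilde B_0+\tilde B_1)-7(\tilde A_\infty+\tilde B_\infty)+10(\tilde C_0+\tilde C_1)-14\tilde C_\infty,\qquad M=\mathcal O_Y(\mathcal W+\tilde\Delta).$$
The form $dz_1\wedge dz_2$ on $Y$ has no zeros or poles over $X_0^\circ$. Its orders at general points of the other curves are as follows.

- Along $\tilde A_0,\tilde A_1,\tilde B_0,\tilde B_1$: $5$ (for example $z_1=x^6$). Along $\tilde A_\infty,\tilde B_\infty$: $-7$ ($z_1=x^{-6}$).
- Along $\tilde\Delta$: $2$ ($z_1-z_2=x^3$).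
- Along $\tilde C_0,\tilde C_1$: $11$ (at $C_0$: $z_1=y^6$, $z_2=y^6v$, so $dz_1\wedge dz_2=6y^{11}dy\wedge dv$). Along $\tilde C_\infty$: $-13$ ($z_1=y^{-6}$, $z_2=y^{-6}v$, so $dz_1\wedge dz_2=-6y^{-13}dy\wedge dv$).

Hence $K=\mathcal O(\mathcal W+2\tilde\Delta+\tilde{\mathcal C})$, and
$$L=KM^{-1}=\mathcal O(\tilde\Delta+\tilde{\mathcal C}),\qquad KM^{-2}=\mathcal O(-\mathcal W+\tilde{\mathcal C}).$$

**Step 5: the section $q$ and condition (3).** Consider $dz_1\cdot dz_2$ as a meromorphic section of $\mathrm{Sym}^2\Omega_Y$. It has order $5$ along $\tilde A_0,\tilde A_1,\tilde B_0,\tilde B_1$ and $-7$ along $\tilde A_\infty,\tilde B_\infty$. Along $\tilde\Delta$, with coordinates $(z_1,x)$ and $z_2=z_1-x^3$, it is $dz_1(dz_1-3x^2dx)$, of order $0$. At $C_0$ it is $6y^5dy\cdot y^5(6v\,dy+y\,dv)$, of order $10$, and likewise at $C_1$. At $C_\infty$ it is $-6y^{-7}dy\cdot y^{-7}(-6v\,dy+y\,dv)$, of order $-14$. These orders are the coefficients of $\mathcal W$. So $dz_1\cdot dz_2$ is a holomorphic section of $\mathrm{Sym}^2\Omega(-\mathcal W)$: holomorphic in codimension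 $1$, hence everywhere by Hartogs. Multiplying by the canonical section of $\mathcal O(\tilde{\mathcal C})$ gives
$$q\in H^0(Y,\mathrm{Sym}^2\Omega\otimes KM^{-2}).$$
Near a general point of $\tilde\Delta$, $q=\text{unit}\cdot(dz_1^2-3x^2dz_1dx)$, so $\det q=\text{unit}\cdot x^4$. Thus $\det q\not\equiv0$ and it vanishes on $\tilde\Delta$: condition (3) holds.

**Step 6: intersection numbers.** Numerical classes are pulled back from $X_0$, and intersection numbers and $c_2$ are divided by $\nu$. From $\tilde A_k\equiv\frac16(\ell_1-C_k)$ and so on,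
$$\mathcal W\equiv\tfrac56(2\ell-2C_0-2C_1)-\tfrac76(\ell-2C_\infty)+\tfrac{10}6(C_0+C_1)-\tfrac{14}6C_\infty=\tfrac12\ell,$$
$$M\equiv\tfrac12\ell+\tfrac13(\ell-\mathcal C)=\tfrac56\ell-\tfrac13\mathcal C,\qquad K\equiv\tfrac12\ell+\tfrac23(\ell-\mathcal C)+\tfrac16\mathcal C=\tfrac76\ell-\tfrac12\mathcal C,$$
$$K^2=\tfrac{98}{36}-\tfrac34=\tfrac{71}{36},\qquad KM=\tfrac{70}{36}-\tfrac12=\tfrac{13}9,\qquad M^2=\tfrac{50}{36}-\tfrac13=\tfrac{19}{18}.$$
For $c_2=e(Y)$, sum over the strata of $X_0$ the Euler number times the number of preimages divided by $\nu$. The open stratum $X_0^\circ$ has $e=2$ and weight $1$. Each curve minus its three crossing points has $e=-1$ and weight $\frac16$ (nine curves) or $\frac13$ ($\Delta$). Twelve crossing points have weight $\frac1{36}$, and the three on $\Delta$ have weight $\frac1{18}$. So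
$$c_2=2-\tfrac96-\tfrac13+\tfrac{12}{36}+\tfrac3{18}=\tfrac23 .$$

**Step 7: conditions (1) and (2).**
$$c_2-K^2+2KM=\tfrac{24-71+104}{36}=\tfrac{57}{36}=\tfrac{19}{12}=\tfrac32M^2,\qquad2K^2=\tfrac{142}{36}<\tfrac{156}{36}=3KM .$$

**Step 8: $K$ is ample.** As $\pi$ is finite, it suffices that $\kappa=\frac76\ell-\frac12\mathcal C$ is ample on $X_0$. We use the Nakai–Moishezon criterion. First, $\kappa^2=\frac{71}{36}>0$. The intersections of $\kappa$ with $A_k,B_k,C_k,\Delta$ are
$$\tfrac76-\tfrac12=\tfrac23,\qquad\tfrac23,\qquad\tfrac12,\qquad\tfrac73-\tfrac32=\tfrac56 .$$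
Moreover
$$\kappa\equiv\tfrac16\Delta+\tfrac13\sum_k(A_k+B_k)+\tfrac13\mathcal C ,$$
since the right side is $\frac16(\ell-\mathcal C)+\frac13(3\ell-2\mathcal C)+\frac13\mathcal C$. So an irreducible curve $Z$ not among the ten has $\kappa\cdot Z\ge0$, with equality only if $Z$ is disjoint from all ten curves. In that case $\ell\cdot Z=(\Delta+\mathcal C)\cdot Z=0$. This is impossible, since $\ell$ is the pull-back of the ample class $\mathcal O(1,1)$ and $Z$ is not exceptional. So $\kappa$ is ample.

All hypotheses of Theorem 2 hold, and Theorem 1 follows. $\blacksquare$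

## 10. Finite covers of $Y$ and lattices in $PU(1,2)$

One may ask whether the fundamental group found here is, up to finite index, that of a ball quotient in a new guise. It is not. This complement is not used for Theorem 1.

**Theorem 3.** For the $Y$ of Section 9, no finite-index subgroup of $\pi_1(Y)$ is isomorphic to a lattice in $PU(1,2)$.

*Proof.* **Step 1: $Y$ is aspherical.** By Proposition A, $\mathbf H^{1,4}\cong S^1\times\mathbf R^4$ is a circle bundle over the simply connected $\tilde Y$. For $k\ge3$ the homotopy sequence gives $\pi_k(\tilde Y)\cong\pi_k(\mathbf H^{1,4})=0$. In low degrees it reads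
$$0\to\pi_2(\tilde Y)\to\pi_1(S^1)=\mathbf Z\to\pi_1(\mathbf H^{1,4})=\mathbf Z\to0 .$$
A surjection $\mathbf Z\to\mathbf Z$ is injective, so $\pi_2(\tilde Y)=0$. All homotopy groups of $\tilde Y$ vanish.

**Step 2: a lattice would give a compact ball quotient.** Suppose $Y'\to Y$ is a finite étale connected cover with $\pi_1(Y')\cong\Lambda$, a lattice in $PU(1,2)$. Then $\Lambda$ is torsion-free, as $Y'$ is a finite-dimensional aspherical manifold. So $\Lambda\backslash\mathbf B^2$ is an aspherical $4$-manifold with the same fundamental group as $Y'$, hence homotopy equivalent to $Y'$. As $H_4(Y';\mathbf Z)\ne0$, it is compact.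

**Step 3: Chern numbers.** By Siu's rigidity theorem (Ann. of Math. 112 (1980): a compact Kähler manifold homotopy equivalent to a compact quotient of the ball of dimension $\ge2$ is biholomorphic or conjugate-biholomorphic to it), $Y'$ has the Chern numbers of a compact ball quotient, so $c_1^2(Y')=3c_2(Y')$. But by Step 6 of Section 9
$$3c_2(Y)-c_1^2(Y)=\nu\Big(2-\frac{71}{36}\Big)=\frac\nu{36}>0,$$
and this quantity is multiplied by the degree in finite étale covers. This is a contradiction. $\blacksquare$
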